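\title{A proof of Linial's conjecture on path partitions of digraphs}

\begin{abstract}
For a digraph $G$ and a positive integer $k$, let $\pi_k(G)$ be the minimum of $\sum_{P}\min\{|P|,k\}$ over all partitions of the vertex set into directed paths, and let $\alpha_k(G)$ be the largest number of vertices covered by $k$ disjoint independent sets. We prove Linial's conjecture that $\alpha_k(G)\ge\pi_k(G)$ for every finite digraph $G$ and every $k$. The proof deletes the back arcs of a depth-first search, applies linear programming duality to the acyclic digraph that remains, and uses the search forest to turn the level sets of a dual solution into independent sets of $G$. One acyclic subdigraph serves all $k$ and all induced subdigraphs at once. We also show that a single path partition meets the bound for two consecutive values of $k$.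
\end{abstract}

\section{Path partitions and partial colorings}\label{sec:intro}

Throughout, $G$ is a finite digraph with vertex set $V$, $n=|V|$, and $k$ is a positive integer. Two opposite arcs $u\to v$ and $v\to u$ may both be present. A \emph{path} is a directed path, $|P|$ is the number of vertices of the path $P$, and a single vertex is a path. A set of vertices is \emph{independent} if no arc joins two distinct vertices of the set. Loops and repeated arcs affect neither paths nor independent sets, so we assume that there are none. For $X\subseteq V$ we write $G[X]$ for the induced subdigraph, and for a family $\mathcal Q$ of paths we write $V(\mathcal Q)$ for the set of vertices that it covers.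

A \emph{path partition} of $G$ is a family $\mathcal P$ of pairwise vertex-disjoint paths that cover $V$. Its \emph{$k$-norm} is
\[
|\mathcal P|_k=\sum_{P\in\mathcal P}\min\{|P|,k\},
\]
and $\pi_k(G)$ is the minimum $k$-norm of a path partition; a partition that attains it is \emph{$k$-optimal}. A \emph{$k$-coloring} of $G$ is a family of $k$ pairwise disjoint independent sets, the \emph{color classes}. The classes may be empty and need not cover $V$. The \emph{size} of a $k$-coloring is the number of vertices that it covers, and $\alpha_k(G)$ is the maximum size. Thus $\pi_1(G)$ is the least number of paths in a path partition, $\alpha_1(G)$ is the independence number, and $\pi_k(G)=\alpha_k(G)=n$ when $k\ge n$.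

The two parameters are made for each other when $G$ is the \emph{digraph of a finite poset}, which has an arc $u\to v$ exactly when $u<v$. By transitivity any two vertices of a path $P$ are then joined by an arc, so $P$ meets each color class at most once and a $k$-coloring covers at most $\min\{|P|,k\}$ vertices of $P$. Summing over a path partition gives $\alpha_k(G)\le\pi_k(G)$. The Greene--Kleitman theorem states that $\alpha_k(G)=\pi_k(G)$ for the digraph of every finite poset and every $k$.

Without transitivity the inequality $\alpha_k\le\pi_k$ is lost, because a path may contain many vertices of one class. The directed $5$-cycle has $\alpha_2=4$, since its largest independent sets have two vertices and two of them are disjoint, while a Hamiltonian path gives $\pi_2=2$. The opposite inequality expresses something that should not depend on transitivity: if $k$ independent sets cover few vertices, then arcs are plentiful, and long paths should be available. The extreme cases agree with this. If $G$ has no arcs, both parameters equal $n$. If $G$ is a tournament, then $\alpha_k(G)=\min\{k,n\}$, and this is the $k$-norm of a Hamiltonian path. (Such a path exists: a vertex $v$ outside a path $P$ can be inserted just before the first vertex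 of $P$ that receives an arc from $v$, or at the end of $P$ if there is no such vertex.) Linial conjectured that the inequality holds for all digraphs; we take the problem from~\cite{source}. We prove the conjecture.

\begin{theorem}[Linial's conjecture]\label{thm:linial}
For every digraph $G$ and every $k\ge1$ we have $\alpha_k(G)\ge\pi_k(G)$.
\end{theorem}

The bound is sharp, since equality holds for posets.

The proof works with a reformulation of $\pi_k$ in which one may buy a path of any length at price $k$ and pays $1$ for each vertex left uncovered. For a digraph $D$ on $V$ and a set $X\subseteq V$ put
\[
\mu_k(D,X)=\min_{\mathcal Q}\bigl(k|\mathcal Q|+|X\setminus V(\mathcal Q)|\bigr),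
\]
where $\mathcal Q$ ranges over all families of pairwise disjoint paths of $D$, including the empty family. Then
\begin{equation}\label{eq:mu-pi}
\mu_k(D,V)=\pi_k(D).
\end{equation}
Indeed, adding the uncovered vertices to a family $\mathcal Q$ as one-vertex paths gives a path partition of $k$-norm at most $k|\mathcal Q|+|V\setminus V(\mathcal Q)|$. Conversely, if $\mathcal Q$ consists of the members of a path partition $\mathcal P$ that have at least $k$ vertices, then $k|\mathcal Q|+|V\setminus V(\mathcal Q)|=|\mathcal P|_k$. Allowing a general $X$ costs nothing in the proof and gives the following stronger statement.

\begin{theorem}\label{thm:uniform}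
Every digraph $G$ has an acyclic spanning subdigraph $A$ such that for every $X\subseteq V$ and every $k\ge1$ there is a family $\mathcal Q$ of pairwise disjoint paths of $A$, which may use vertices outside $X$, with
\[
k|\mathcal Q|+|X\setminus V(\mathcal Q)|\le\alpha_k(G[X]).
\]
In particular, $\pi_k(A)\le\alpha_k(G)$ for all $k$ simultaneously, and every $X\subseteq V$ is covered by at most $\alpha_1(G[X])$ pairwise disjoint paths of $A$. One may take for $A$ the digraph obtained from $G$ by deleting the back arcs of any depth-first search.
\end{theorem}

Depth-first search and back arcs are recalled in Section~\ref{sec:dfs}. The paths must be allowed to leave $X$: if $G$ is the directed triangle $a\to b\to c\to a$, then $A$ omits some arc, say $c\to a$, and for $X=\{a,c\}$ and $k=1$ the bound $\alpha_1(G[X])=1$ forces $\mathcal Q$ to consist of the single path $a\to b\to c$.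

A partition that is good for one value of $k$ need not be good for the next. In the digraph with arcs $a\to b$, $b\to c$, $d\to c$, the partitions $\{ab,dc\}$ and $\{abc,d\}$ are both $1$-optimal, because the sources $a$ and $d$ must lie on different paths, but their $2$-norms are $4$ and $3$. Nevertheless, two consecutive bounds can always be met together.

\begin{theorem}\label{thm:two}
For every digraph $G$ and every $k\ge1$ there is a path partition $\mathcal P$ of $G$ with $|\mathcal P|_k\le\alpha_k(G)$ and $|\mathcal P|_{k+1}\le\alpha_{k+1}(G)$.
\end{theorem}

Section~\ref{sec:example} shows the idea on a digraph with five vertices. The two halves of the proof of Theorem~\ref{thm:uniform} are independent of each other: Section~\ref{sec:dfs} is combinatorial and Section~\ref{sec:duality} uses linear programming. Section~\ref{sec:proofs} combines them, and Section~\ref{sec:two} derives Theorem~\ref{thm:two} from Theorem~\ref{thm:linial}.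

\section{The idea on five vertices}\label{sec:example}

Families of disjoint paths in an acyclic digraph are the integral points of a flow problem, so they have a good duality theory. This suggests deleting arcs of $G$ until an acyclic digraph $A$ remains. On the side of paths nothing goes wrong: a path of $A$ is a path of $G$, so $\pi_k(G)\le\pi_k(A)$. On the side of colorings the inequality points the wrong way: $\alpha_k(A)\ge\alpha_k(G)$, and a set that is independent in $A$ may be spanned by a deleted arc. Knowing that $\alpha_k(A)\ge\pi_k(A)$ is therefore not enough. The way out is that duality gives more than independent sets. It gives objects of the following kind.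

\begin{definition}\label{def:separated}
Let $A$ be a digraph on $V$. A pair $(U,W)$ of subsets of $V$ is \emph{separated in $A$} if every path of $A$ that joins two distinct vertices of $U$ has an interior vertex in $W$.
\end{definition}

A path with two vertices has no interior vertex, so $U$ is independent in $A$. A separated pair also certifies that many paths are needed: between two consecutive vertices of $U$ on a path $P$ there is a vertex of $W$, so $P$ has at most one more vertex in $U$ than in $W$, and summing over a path partition gives $\pi_1(A)\ge|U|-|W|$. Section~\ref{sec:duality} shows that for acyclic $A$ some separated pair satisfies $|U|-|W|\ge\pi_1(A)$. The independent set $U$ of $A$ then has $|W|$ vertices more than we need, and we can afford to discard $|W|$ of them in order to make it independent in $G$.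

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={circle,draw,inner sep=1.5pt,minimum size=6.5mm}]
\node (u1) at (0,2) {$u_1$};
\node[fill=gray!30] (u2) at (0,0) {$u_2$};
\node (w) at (1.8,1) {$w$};
\node[fill=gray!30] (v1) at (3.6,2) {$v_1$};
\node[fill=gray!30] (v2) at (3.6,0) {$v_2$};
\draw[->,ultra thick] (u1)--(w);
\draw[->,ultra thick] (w)--(v1);
\draw[->,ultra thick] (w)--(v2);
\draw[->] (u2)--(w);
\draw[->,dashed] (v1)--(u1);
\end{tikzpicture}
\caption{A digraph $G$ (all arcs), the acyclic subdigraph $A$ (solid arcs) and the out-forest $F$ (thick arcs, with $u_2$ isolated). The pair $U=\{u_1,u_2,v_1,v_2\}$, $W=\{w\}$ is separated in $A$, but the dashed arc joins two vertices of $U$. The shaded vertices are those of $U$ with no proper $F$-descendant in $U$; they are independent in $G$, and there are $|U|-|W|=3$ of them.}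
\label{fig:five}
\end{figure}

\begin{example}\label{ex:five}
Let $A$ have the arcs $u_1\to w$, $u_2\to w$, $w\to v_1$, $w\to v_2$, and let $G$ be $A$ together with the arc $v_1\to u_1$ (Figure~\ref{fig:five}). Every arc of $A$ is incident with $w$, so the pair $U=\{u_1,u_2,v_1,v_2\}$, $W=\{w\}$ is separated in $A$ and $\pi_1(A)\ge3$. The partition $\{u_1wv_1,\,u_2,\,v_2\}$ shows that $\pi_1(A)=3$. The set $W$ cannot be avoided: in a separated pair $(U',\emptyset)$ no vertex of $U'$ reaches another in $A$, which leaves only $\{w\}$ and the subsets of $\{u_1,u_2\}$ or of $\{v_1,v_2\}$, all of size less than $3$.

The set $U$ is not independent in $G$. But the deleted arc $v_1\to u_1$ runs backward along the path $u_1\to w\to v_1$ of $A$, and this path must pass through $W$ because its ends lie in $U$. We discard $u_1$ and let $w$ pay for it. What remains is $\{u_2,v_1,v_2\}$, an independent set of $G$ with $3=\pi_1(A)$ vertices.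
\end{example}

For this accounting to work in general, different discarded vertices must be paid for by different vertices of $W$. It is not enough that every deleted arc runs backward along some path of $A$.

\begin{example}\label{ex:maximal}
Keep $A$ as in Example~\ref{ex:five} and let $G^*$ be $A$ together with all four arcs $v_i\to u_j$. Each of them closes a cycle $u_j\to w\to v_i\to u_j$, so $A$ is a maximal acyclic subdigraph of $G^*$. The maximal independent sets of $G^*$ are $\{u_1,u_2\}$, $\{v_1,v_2\}$ and $\{w\}$, so $\alpha_1(G^*)=2<3=\pi_1(A)$. Two vertices of $U$ must be discarded, and $w$ can pay for only one.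
\end{example}

In Example~\ref{ex:maximal} the paths behind the deleted arcs enter $w$ from two different vertices. This cannot happen if all these paths lie in one subdigraph $F$ of $A$ in which every vertex has at most one incoming arc. So we need an acyclic subdigraph $A$ and a forest $F\subseteq A$ such that every deleted arc runs backward along a path of $F$. Depth-first search produces exactly this.

\section{The depth-first search forest}\label{sec:dfs}

An \emph{out-forest} is an acyclic digraph $F$ in which every vertex has in-degree at most $1$. If $F$ has a path from $u$ to $v$, then $u$ is an \emph{ancestor} of $v$ and $v$ is a \emph{descendant} of $u$, \emph{proper} if $u\ne v$. Walking backward from $v$ involves no choice, so all ancestors of $v$ lie on one path of $F$ that ends at $v$. Two consequences are used below: the path of $F$ from an ancestor $u$ to $v$, called the \emph{tree path}, is unique, and of any two ancestors of $v$ one is an ancestor of the other.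

A \emph{depth-first search} of $G$ repeatedly picks an undiscovered vertex and calls the procedure \emph{explore} on it, until all vertices are discovered. The call explore$(u)$ \emph{discovers} $u$ and then examines the arcs $u\to v$ one at a time, in any order; if $v$ is undiscovered at that moment, it puts the arc $u\to v$ into $F$ and calls explore$(v)$. When all arcs out of $u$ have been examined, $u$ is \emph{finished}.

Each vertex receives at most one arc of $F$, namely when it is discovered, and this arc comes from a vertex discovered earlier. Hence $F$ is a spanning out-forest of $G$. Moreover:
\begin{itemize}
\item[$(\ast)$] \emph{The vertices discovered between the discovery and the finish of $u$ are exactly the proper descendants of $u$, and they finish before $u$.}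
\end{itemize}
Indeed, the calls made in this period are those made by explore$(u)$, by the calls that it makes, and so on. A call explore$(v)$ is made directly by explore$(v')$ exactly when $v'\to v$ is an arc of $F$, so the vertices in question are those reached from $u$ along arcs of $F$, and an inner call returns before the call that contains it. A \emph{back arc} is an arc of $G$ from a vertex to one of its proper ancestors in $F$.

\begin{lemma}\label{lem:dfs}
Let $F$ be the out-forest of a depth-first search of $G$, and let $A$ be obtained from $G$ by deleting all back arcs. Then $A$ is acyclic, $F\subseteq A$, and every arc of $G$ not in $A$ goes from a vertex to one of its proper ancestors in $F$.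
\end{lemma}

\begin{proof}
The last claim is the definition of $A$. An arc of $F$ that is a back arc would close a cycle in $F$, so $F\subseteq A$. For acyclicity we show that $v$ finishes before $u$ for every arc $u\to v$ of $A$; finishing times then decrease strictly along arcs of $A$, which is impossible around a cycle. As there are no loops, $v\neq u$, and $v$ is not an ancestor of $u$.

Suppose that $v$ is discovered before $u$. If $v$ were not finished when $u$ is discovered, $u$ would be a descendant of $v$ by $(\ast)$. So $v$ finishes before $u$ is discovered, and therefore before $u$ finishes. Suppose next that $v$ is discovered after $u$. The arc $u\to v$ is examined before $u$ finishes, and $v$ is discovered at that moment at the latest. So $v$ is discovered between the discovery and the finish of $u$, and it finishes before $u$ by $(\ast)$.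
\end{proof}

In Example~\ref{ex:five}, the search that starts at $u_1$ yields the forest of Figure~\ref{fig:five}, and $v_1\to u_1$ is the only back arc.

We now carry out the accounting in general. Two vertices of $U$ that are adjacent in $G$ are joined by a back arc, so one is an ancestor of the other. All such conflicts disappear if we keep only the lowest vertices of $U$ in the forest.

\begin{lemma}[Repair]\label{lem:repair}
Let $F$ and $A$ be as in Lemma~\ref{lem:dfs}, let $(U,W)$ be separated in $A$, and let $L$ be the set of vertices of $U$ that have no proper descendant in $U$. Then $L$ is independent in $G$ and $|L|\ge|U|-|W|$.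
\end{lemma}

\begin{proof}
Suppose that an arc of $G$ joins two vertices of $L$. It is not in $A$, because $U$ is independent in $A$. By Lemma~\ref{lem:dfs} one of its ends is a proper ancestor of the other, contrary to the definition of $L$.

For the size of $L$ we construct an injection from $U\setminus L$ into $W$. Let $u\in U\setminus L$. Follow the tree path from $u$ to some proper descendant in $U$, and stop at the first vertex of $U$ after $u$. This gives a tree path $Q_u$ from $u$ to another vertex of $U$ with no interior vertex in $U$. Since $F\subseteq A$, it is a path of $A$, so it has an interior vertex $w_u\in W$.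

We claim that the paths $Q_u$ have pairwise disjoint interiors. Let $q$ be interior to both $Q_u$ and $Q_{u'}$ with $u\ne u'$. Then $u$ and $u'$ are proper ancestors of $q$, so one of them, say $u'$, is a proper ancestor of the other. Thus $u$ lies on the tree path from $u'$ to $q$ and is neither of its ends. By uniqueness, this tree path is the initial segment of $Q_{u'}$ that ends at $q$. Hence $u\in U$ is an interior vertex of $Q_{u'}$, a contradiction.

So the vertices $w_u$ are distinct, and $|U|-|L|=|U\setminus L|\le|W|$.
\end{proof}

The proof uses three properties of the triple $(G,A,F)$: deleted arcs join vertices that are comparable in $F$, which gives independence; $F\subseteq A$, which supplies the vertices $w_u$; and in-degrees in $F$ are at most $1$, which makes them distinct. The last property is the one whose absence is felt in Example~\ref{ex:maximal}. The acyclicity of $A$ enters only in the next section.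

\section{Potentials on an acyclic digraph}\label{sec:duality}

Let $A$ be an acyclic digraph on $V$, let $X\subseteq V$, and put $\varepsilon_v=1$ for $v\in X$ and $\varepsilon_v=0$ for $v\notin X$. We want $k$ separated pairs, one for each color, whose total value is at least $\mu_k(A,X)$. They arise as the level sets of a height function that certifies the value of $\mu_k(A,X)$.

\begin{definition}\label{def:potential}
A \emph{potential} for $(A,X,k)$ assigns to each $v\in V$ two integers $p^-(v)$ and $p^+(v)$, with \emph{gain} $\delta(v)=p^+(v)-p^-(v)$, such that
\begin{itemize}
\item[(P1)] $p^-(v)\ge0$ and $p^+(v)\le k$ for all $v\in V$;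
\item[(P2)] $p^-(v)\ge p^+(u)$ for every arc $u\to v$ of $A$;
\item[(P3)] $\delta(v)\le\varepsilon_v$ for all $v\in V$.
\end{itemize}
\end{definition}

Think of a walker who enters $v$ at height $p^-(v)$ and leaves it at height $p^+(v)$. The walk starts at height at least $0$ and ends at height at most $k$, the walker never descends along an arc, and inside a vertex the walker may descend by any amount but may rise only by $1$, and only in $X$. Along a path $q_0\to\dots\to q_r$ the gains telescope:
\[
\sum_{i=0}^r\delta(q_i)=p^+(q_r)-p^-(q_0)-\sum_{i=1}^{r}\bigl(p^-(q_i)-p^+(q_{i-1})\bigr)\le k .
\]
Using this bound on the paths of a family $\mathcal Q$ and (P3) on the uncovered vertices, we get $\sum_v\delta(v)\le k|\mathcal Q|+|X\setminus V(\mathcal Q)|$. So the total gain of a potential is at most $\mu_k(A,X)$. In Example~\ref{ex:five}, with $k=1$ and $X=V$, the values $(p^-,p^+)=(0,1)$ at $u_1,u_2,v_1,v_2$ and $(1,0)$ at $w$ form a potential of total gain $3=\mu_1(A,V)$. We show that equality can always be attained.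

We recall the facts on linear programming that we need. A matrix is \emph{totally unimodular} if each of its square submatrices has determinant $0$, $1$ or $-1$.
\begin{itemize}
\item[(F1)] \emph{Strong duality.} If $\min\{c^{\top}\xi: M\xi=b,\ \xi\ge0\}$ is feasible and bounded below, then it equals $\max\{b^{\top}p: M^{\top}p\le c\}$, and both optima are attained.
\item[(F2)] If $N$ has linearly independent columns and a linear function attains its optimum on $\{\xi:N\xi\le d\}$, then it attains it at a vertex, that is, at a point determined by a nonsingular square subsystem of $N\xi=d$ in all the variables.
\item[(F3)] \emph{Hoffman--Kruskal theorem.} If $N$ is totally unimodular and $d$ is integral, then every vertex of $\{\xi:N\xi\le d\}$ is integral. (Apply Cramer's rule to the subsystem, whose determinant is $\pm1$.)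
\item[(F4)] A matrix with entries in $\{0,1,-1\}$ in which each column has at most one $1$ and at most one $-1$ is totally unimodular. (Use induction on the size of a square submatrix: if a column has at most one nonzero entry, expand along it; otherwise every column has one $1$ and one $-1$, the rows sum to zero, and the determinant is $0$.)
\item[(F5)] Total unimodularity is preserved by transposing, by appending the negative of a row (a submatrix that uses both rows is singular, and otherwise only a sign changes), and by appending a row with a single nonzero entry $\pm1$ (expand along it).
\end{itemize}

\begin{lemma}[Duality]\label{lem:duality}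
For every acyclic digraph $A$ on $V$, every $X\subseteq V$ and every $k\ge1$ there is a potential with $\sum_{v\in V}\delta(v)=\mu_k(A,X)$.
\end{lemma}

\begin{proof}
With respect to a family of disjoint paths, a vertex $v$ is either the start of a path, or entered by exactly one arc of a path, or uncovered; likewise it is either the end of a path, or left by exactly one arc of a path, or uncovered. We record this with variables $s_v$ (start), $t_v$ (end), $g_v$ (uncovered) for $v\in V$ and $x_{uv}$ for the arcs $u\to v$ of $A$, and we consider the linear program
\[
\begin{array}{rll}
\text{minimize} & \displaystyle k\sum_{v}t_v+\sum_v\varepsilon_v g_v &\\[2ex]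
\text{subject to} & \displaystyle -s_v-\sum_{u:\,u\to v}x_{uv}-g_v=-1 & \text{(row } v^-),\\[2.5ex]
& \displaystyle t_v+\sum_{w:\,v\to w}x_{vw}+g_v=1 & \text{(row } v^+),
\end{array}
\]
for all $v\in V$, with all variables nonnegative. Write it as $\min\{c^{\top}\xi:M\xi=b,\ \xi\ge0\}$. It is feasible (take all $g_v=1$ and the other variables $0$), and its objective is nonnegative. Let $p^-(v)$ and $p^+(v)$ be the dual variables of the rows $v^-$ and $v^+$. The columns of $M$ and the dual constraints that they produce are
\[
\begin{array}{c|c|c|c|l}
\text{column} & \text{entry } {-1}\text{ in row} & \text{entry } {+1}\text{ in row} & \text{cost} & \text{dual constraint}\\ \hline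
s_v & v^- & \text{none} & 0 & -p^-(v)\le 0\\
t_v & \text{none} & v^+ & k & p^+(v)\le k\\
x_{uv} & v^- & u^+ & 0 & p^+(u)-p^-(v)\le0\\
g_v & v^- & v^+ & \varepsilon_v & p^+(v)-p^-(v)\le\varepsilon_v
\end{array}
\]
and the dual objective is $b^{\top}p=\sum_v\bigl(p^+(v)-p^-(v)\bigr)$. So the integral feasible points of the dual are exactly the potentials, and the dual objective is the total gain. By (F4), $M$ is totally unimodular.

\emph{The primal optimum is $\mu_k(A,X)$.} The primal region is given by $M\xi\le b$, $-M\xi\le-b$, $-\xi\le0$. The matrix of this system is totally unimodular by (F5), and its columns are independent because of the rows $-\xi\le 0$. By (F1)--(F3) there is an integral optimum. At an integral feasible point all variables are $0$ or $1$. Let $H$ be the digraph on $\{v:g_v=0\}$ formed by the arcs with $x_{uv}=1$; the rows $u^+$ and $v^-$ show that both ends of such an arc have $g=0$. All in- and out-degrees in $H$ are at most $1$, so each component of $H$ is a path or a directed cycle, and there are no cycles because $A$ is acyclic. The components thus form a family $\mathcal Q$ of disjoint paths of $A$ that covers exactly $\{v:g_v=0\}$. By row $v^+$, we have $t_v=1$ exactly when $g_v=0$ and $v$ has out-degree $0$ in $H$,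 that is, when $v$ is the last vertex of a path of $\mathcal Q$. The objective value is therefore $k|\mathcal Q|+|X\setminus V(\mathcal Q)|$. Conversely, each family $\mathcal Q$ of disjoint paths gives an integral feasible point with this value, by setting to $1$ the variables of its starts, ends, arcs and uncovered vertices. Hence the optimum is $\mu_k(A,X)$.

\emph{The dual has an integral optimum.} By (F1) the dual attains the value $\mu_k(A,X)$. Its matrix $M^{\top}$ is totally unimodular by (F5), its right-hand side $c$ is integral, and its columns are independent because the rows indexed by the $s_v$ and $t_v$ form a diagonal matrix with diagonal entries $\pm1$. By (F2) and (F3) some optimal solution is integral, and this is the required potential.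
\end{proof}

Acyclicity was used once, to exclude cycles in $H$, and it is needed: for the directed triangle, setting $x_{uv}=1$ on all three arcs is feasible with value $0$, so no potential has positive total gain, although $\mu_k(A,V)=\min\{k,3\}$.

We now cut the potential at the heights $j-\tfrac12$ for $j=1,\dots,k$. A vertex in which the walker rises through this height goes into $U_j$, and one in which the walker descends through it goes into $W_j$. A walker who has left a vertex of $U_j$ is above the cut, and must be below it to enter another vertex of $U_j$. Arcs do not descend, so the descent takes place inside a vertex.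

\begin{lemma}[Level sets]\label{lem:levels}
For every acyclic digraph $A$ on $V$, every $X\subseteq V$ and every $k\ge1$ there are pairs $(U_1,W_1),\dots,(U_k,W_k)$ separated in $A$ such that $U_1,\dots,U_k$ are pairwise disjoint subsets of $X$ and
\begin{equation}\label{eq:count}
\sum_{j=1}^k\bigl(|U_j|-|W_j|\bigr)\ge\mu_k(A,X).
\end{equation}
\end{lemma}

\begin{proof}
Take a potential as in Lemma~\ref{lem:duality}, and for $j=1,\dots,k$ let
\[
U_j=\{v: p^-(v)=j-1,\ p^+(v)=j\},\qquad W_j=\{v: p^-(v)\ge j,\ p^+(v)\le j-1\}.
\]
The sets $U_j$ are pairwise disjoint. Their vertices have gain $1$, so they lie in $X$ by (P3).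

\emph{Counting.} If $\delta(v)=1$, then $1\le p^-(v)+1=p^+(v)\le k$ by (P1), so $v\in U_j$ for $j=p^+(v)$. Hence $\sum_j|U_j|$ is the number of vertices of gain $1$. A vertex $v$ lies in $W_j$ only if $p^+(v)+1\le j\le p^-(v)$, which holds for at most $\max\{0,-\delta(v)\}$ integers $j$. Since every gain is an integer at most $1$,
\[
\sum_{j=1}^k|U_j|-\sum_{j=1}^k|W_j|\ \ge\sum_{v:\,\delta(v)=1}1+\sum_{v:\,\delta(v)<0}\delta(v)=\sum_{v\in V}\delta(v)=\mu_k(A,X).
\]

\emph{Separation.} Let $q_0\to q_1\to\dots\to q_r$ be a path of $A$ with $r\ge1$ and $q_0,q_r\in U_j$. By (P2), $p^-(q_1)\ge p^+(q_0)=j$, whereas $p^-(q_r)=j-1$. Let $i\ge1$ be the least index with $p^-(q_i)\le j-1$. Then $2\le i\le r$, so $q_{i-1}$ is an interior vertex, and $p^-(q_{i-1})\ge j$ by the choice of $i$. By (P2) again, $p^+(q_{i-1})\le p^-(q_i)\le j-1$. Thus $q_{i-1}\in W_j$.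
\end{proof}

If $G$ itself is acyclic, Lemma~\ref{lem:levels} with $A=G$ and $X=V$ already proves Theorem~\ref{thm:linial}: the sets $U_j$ form a $k$-coloring of size at least $\mu_k(G,V)=\pi_k(G)$, and the terms $|W_j|$ in \eqref{eq:count} are simply thrown away. With the inequality $\alpha_k\le\pi_k$ for posets from Section~\ref{sec:intro}, this gives the Greene--Kleitman theorem. For a general digraph these terms are what the repair spends.

\section{Proofs of Theorems~\ref{thm:linial} and~\ref{thm:uniform}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:uniform}]
Fix any depth-first search of $G$, and let $F$ and $A$ be as in Lemma~\ref{lem:dfs}; they depend neither on $X$ nor on $k$, and $A$ is acyclic and spanning. Given $X$ and $k$, take pairs $(U_j,W_j)$ as in Lemma~\ref{lem:levels}, and let $L_j\subseteq U_j$ be the set that Lemma~\ref{lem:repair} extracts from $(U_j,W_j)$. The sets $L_1,\dots,L_k$ are pairwise disjoint subsets of $X$ that are independent in $G$, so they form a $k$-coloring of $G[X]$. Therefore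
\[
\alpha_k(G[X])\ge\sum_{j=1}^k|L_j|\ge\sum_{j=1}^k\bigl(|U_j|-|W_j|\bigr)\ge\mu_k(A,X),
\]
and a family $\mathcal Q$ that attains the minimum in the definition of $\mu_k(A,X)$ has the required property.

For $X=V$, equation~\eqref{eq:mu-pi} turns this into $\pi_k(A)\le\alpha_k(G)$. For $k=1$, add to $\mathcal Q$ the vertices of $X\setminus V(\mathcal Q)$ as one-vertex paths. The result is a family of $|\mathcal Q|+|X\setminus V(\mathcal Q)|\le\alpha_1(G[X])$ pairwise disjoint paths of $A$ that covers $X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:linial}]
Let $A$ be as in Theorem~\ref{thm:uniform}. Since $A$ is a spanning subdigraph of $G$, every path partition of $A$ is a path partition of $G$. Hence $\pi_k(G)\le\pi_k(A)\le\alpha_k(G)$.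
\end{proof}

\section{Two consecutive norms}\label{sec:two}

Theorem~\ref{thm:linial} for $k+1$ gives a partition $\mathcal P$ with $|\mathcal P|_{k+1}\le\alpha_{k+1}(G)$, but the bound $|\mathcal P|_k\le|\mathcal P|_{k+1}$ falls short of $\alpha_k(G)$ by $d=\alpha_{k+1}(G)-\alpha_k(G)$. The link between the two norms is the identity $\min\{\ell+1,k+1\}=1+\min\{\ell,k\}$: a path extended by one vertex contributes to the $(k+1)$-norm one more than the original path contributes to the $k$-norm. We force $d$ such extensions by adding $d$ new sinks, which is as many as can be added without increasing $\alpha_{k+1}$.

\begin{proof}[Proof of Theorem~\ref{thm:two}]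
Let $d=\alpha_{k+1}(G)-\alpha_k(G)$; we have $d\ge0$ because a $k$-coloring together with an empty class is a $(k+1)$-coloring. Form $G'$ from $G$ by adding a set $I$ of $d$ new, pairwise nonadjacent vertices and all arcs from $V$ to $I$. Every independent set of $G'$ lies in $V$ or in $I$. A $(k+1)$-coloring of $G'$ that avoids $I$ has size at most $\alpha_{k+1}(G)$. One that meets $I$ has at most $k$ classes that meet $V$, so it covers at most $\alpha_k(G)$ vertices of $V$ and at most $d$ vertices of $I$, and its size is at most $\alpha_k(G)+d=\alpha_{k+1}(G)$. Hence $\alpha_{k+1}(G')\le\alpha_{k+1}(G)$, and Theorem~\ref{thm:linial} gives a path partition $\mathcal P'$ of $G'$ with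
\[
|\mathcal P'|_{k+1}\le\alpha_{k+1}(G).
\]

The vertices of $I$ are sinks of $G'$, so each is the last vertex of its path, and exactly $d$ paths of $\mathcal P'$ meet $I$, each in one vertex. Delete $I$ from these paths and discard those that become empty. This gives a path partition $\mathcal P$ of $G$. No path has become longer, so $|\mathcal P|_{k+1}\le|\mathcal P'|_{k+1}\le\alpha_{k+1}(G)$.

For the $k$-norm, compare contributions path by path. A path of $\mathcal P'$ that loses its last vertex and keeps $\ell\ge0$ vertices contributes $1+\min\{\ell,k\}$ to $|\mathcal P'|_{k+1}$ and $\min\{\ell,k\}$ to $|\mathcal P|_k$. Any other path $P$ contributes $\min\{|P|,k+1\}$ to the former and $\min\{|P|,k\}\le\min\{|P|,k+1\}$ to the latter. Therefore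
\[
|\mathcal P|_k+d\le|\mathcal P'|_{k+1}\le\alpha_{k+1}(G)=\alpha_k(G)+d,
\]
that is, $|\mathcal P|_k\le\alpha_k(G)$.
\end{proof}

For the digraph of a poset, where $\alpha_k=\pi_k$ and $\alpha_{k+1}=\pi_{k+1}$, the partition of Theorem~\ref{thm:two} is both $k$-optimal and $(k+1)$-optimal.

\begin{thebibliography}{1}

\bibitem{source}
\texttt{https://ir.lib.nycu.edu.tw/bitstream/11536/81306/1/252701.pdf}

\end{thebibliography}
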